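\title{Failure of interior regularity for the complex Monge--Amp\`ere equation in hyperconvex domains}

\begin{abstract}
Let $\Omega\subset\mathbb{C}^n$, $n\ge 2$, be a bounded hyperconvex domain and let $u$ be the continuous plurisubharmonic solution of $(dd^cu)^n=F\,d\lambda$ in $\Omega$ with $u=0$ on $\partial\Omega$. We show that $u$ need not be smooth inside $\Omega$ when $F$ is smooth and positive on $\overline\Omega$. Already for $F\equiv1$ the solution can fail to be H\"older or Dini continuous at interior points, and no interior modulus of continuity holds in general. For functions of $\operatorname{Re}z_1$ and $|z_2|$ a partial Legendre transform turns the equation into the Laplace equation in $\mathbb{R}^3$; the singular solutions come from charges on a half-line that accumulate at its endpoint, as in a Lebesgue spine.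
\end{abstract}

\section{Introduction}\label{sec:intro}

A bounded domain $\Omega\subset\mathbb{C}^n$ is \emph{hyperconvex} if it admits a continuous negative plurisubharmonic exhaustion function, that is, a continuous plurisubharmonic $\rho\colon\Omega\to(-\infty,0)$ such that $\{\rho\le-c\}$ is compact for every $c>0$. Let $d\lambda$ be Lebesgue measure and $(dd^cu)^n$ the complex Monge--Amp\`ere operator in the sense of Bedford and Taylor; for smooth $u$ it is a dimensional constant $c_n>0$ times $\det(u_{j\bar k})\,d\lambda$. We consider the Dirichlet problem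
\begin{equation}\label{eq:dirichlet}
u\in PSH(\Omega)\cap C(\overline\Omega),\qquad (dd^cu)^n=F\,d\lambda\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega .
\end{equation}
It is known that if $\Omega$ is hyperconvex, then \eqref{eq:dirichlet} has a unique solution for every nonnegative $F\in C(\overline\Omega)$. Hyperconvexity is the right assumption: if $F>0$, a solution is not identically zero, hence is negative in $\Omega$ by the maximum principle, and so is itself a continuous negative exhaustion function. It is also known that if $\Omega$ is smooth and strongly pseudoconvex and $F>0$ on $\overline\Omega$, then $F\in C^\infty(\overline\Omega)$ implies $u\in C^\infty(\overline\Omega)$. In general one cannot expect smoothness up to the boundary. This leaves the following question, which comes from \cite{CRMA}; the assumption $F>0$ makes the equation nondegenerate.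
\begin{quote}
Let $n\ge2$, let $\Omega\subset\mathbb{C}^n$ be a bounded hyperconvex domain, and let $F\in C^\infty(\overline\Omega)$ be positive on $\overline\Omega$. Is the solution of \eqref{eq:dirichlet} in $C^\infty(\Omega)$?
\end{quote}

One would guess that it is. For $n=1$ the equation is $\Delta u=4F/c_1$, and $u$ differs locally from a smooth solution by a harmonic function, whatever the boundary looks like. For $n\ge2$ a $C^2$ solution has positive definite complex Hessian, so the equation is elliptic along it, and a rough boundary is expected to spoil the solution only near the boundary.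

For $n\ge2$, however, the equation alone does not force smoothness. On $\mathbb{C}^2$ write $x=\operatorname{Re}z_1$, $r=|z_2|$ and let
\begin{equation}\label{eq:cosh}
\phi(z)=r\cosh x=\tfrac12\big(|z_2e^{z_1}|+|z_2e^{-z_1}|\big).
\end{equation}
This is a continuous plurisubharmonic function, not differentiable on $\{z_2=0\}$. Where $z_2\ne0$ we have $\phi_{1\bar1}=\frac14r\cosh x$, $\phi_{2\bar2}=\frac1{4r}\cosh x$ and $|\phi_{1\bar2}|=\frac14|\sinh x|$, so $\det(\phi_{j\bar k})=\frac1{16}$, and $(dd^c\phi)^2$ is a constant multiple of $d\lambda$ on all of $\mathbb{C}^2$ (Lemma~\ref{lem:measure}). So an affirmative answer would have to come from the boundary condition, and for $\phi$ the boundary condition does exclude the singularity. Subtracting a pluriharmonic function $h$ does not change the equation, so suppose that $u=\phi-h$ solves \eqref{eq:dirichlet} on a bounded domain $\Omega$, with $h\in C(\overline\Omega)$ pluriharmonic in $\Omega$. The slice $D=\{z_1:(z_1,0)\in\Omega\}$ is a bounded open subset of $\mathbb{C}$ with $\partial D\times\{0\}\subset\partial\Omega$.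 On it $u(\cdot,0)=-h(\cdot,0)$ is harmonic with zero boundary values, hence zero, while $u<0$ in $\Omega$. So $D$ is empty: $\Omega$ misses the singular set.

This argument needs $u$ to be harmonic on the whole slice. We construct solutions that vanish on the half $\{z_2=0,\ x\le0\}$ of the hyperplane and are positive on the other half, and for these the obstruction disappears. The answer to the question is negative for every $n\ge2$, even for $F\equiv1$. Let $e_2=(0,1,0,\dots,0)$. A function $f$ is \emph{Dini continuous} near $a$ if its modulus of continuity $\omega_f$ on some ball around $a$ satisfies $\int_0\omega_f(r)\,dr/r<\infty$; H\"older functions are Dini continuous.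

\begin{theorem}\label{thm:A}
For every $n\ge2$ there is a bounded hyperconvex domain $\Omega\subset\mathbb{C}^n$ such that the solution $u$ of \eqref{eq:dirichlet} with $F\equiv1$ is not in $C^\infty(\Omega)$. More precisely, there is a nonempty relatively open subset $E$ of $\Omega\cap\{z_2=0\}$ and, for each $a\in E$, constants $c_a,r_a>0$ with
\[
|u(a+re_2)-u(a)|\ge\frac{c_a}{\log(1/r)}\qquad(0<r<r_a).
\]
Near such a point $u$ is not $C^1$, not Lipschitz, not H\"older of any exponent, and not Dini continuous.
\end{theorem}

\begin{theorem}\label{thm:B}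
Let $n\ge2$ and let $\omega\colon(0,1]\to(0,\infty)$ be nondecreasing with $\omega(0^+)=0$. Then there is a bounded hyperconvex domain $\Omega\subset\mathbb{C}^n$ such that the solution $u$ of \eqref{eq:dirichlet} with $F\equiv1$ satisfies
\[
\frac{|u(a+re_2)-u(a)|}{\omega(r)}\to\infty\qquad(r\to0^+)
\]
for all $a$ in a nonempty relatively open subset of $\Omega\cap\{z_2=0\}$.
\end{theorem}

Since $u$ is always continuous, Theorem~\ref{thm:B} is optimal in the scale of moduli of continuity. A domain is \emph{Reinhardt} if it is invariant under the rotations $z\mapsto(e^{i\theta_1}z_1,\dots,e^{i\theta_n}z_n)$, $\theta\in\mathbb{R}^n$.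

\begin{theorem}\label{thm:C}
In Theorems~\ref{thm:A} and~\ref{thm:B}, $\Omega$ can be taken to be a bounded hyperconvex Reinhardt domain with $\overline\Omega\subset\{z_1\ne0\}$, if $F\equiv1$ is replaced by $F=|z_1|^{-2}$, which is smooth and positive on $\overline\Omega$.
\end{theorem}

Section~\ref{sec:psh} collects the facts from pluripotential theory that we use. Section~\ref{sec:legendre} linearizes the equation for functions $v(\operatorname{Re}z_1,|z_2|)$. Section~\ref{sec:charges} builds $v$ from a measure $\mu$ on $(0,1]$, first for $\mu=ds$, where the mechanism is explicit, and then in general. Section~\ref{sec:domain} cuts a domain out of the resulting entire solution, Section~\ref{sec:AB} chooses $\mu$, and Section~\ref{sec:C} treats Reinhardt domains.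

\section{Plurisubharmonic functions and two lemmas}\label{sec:psh}

A function $\varphi\colon G\to[-\infty,\infty)$ on an open set $G\subset\mathbb{C}^n$ is \emph{plurisubharmonic} (psh) if it is upper semicontinuous, not identically $-\infty$ on any component of $G$, and subharmonic or identically $-\infty$ on each component of the intersection of $G$ with a complex line. This is a local property. A $C^2$ function is psh exactly when its complex Hessian $(\varphi_{j\bar k})=(\partial^2\varphi/\partial z_j\partial\bar z_k)$ is positive semidefinite. Sums and maxima of two psh functions, finite decreasing limits of psh functions, and compositions of psh functions with biholomorphic maps are psh. A function is \emph{pluriharmonic} if it is locally the real part of a holomorphic function; its complex Hessian vanishes, and both it and its negative are psh. For a holomorphic map $\Phi$ between open subsets of $\mathbb{C}^n$ and smooth $\varphi$, the complex Hessian of $\varphi\circ\Phi$ is obtained from that of $\varphi$ by multiplying with the complex Jacobian matrix $\Phi'$ on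 one side and its conjugate on the other. Hence positive definiteness is preserved where $\Phi'$ is invertible, and
\begin{equation}\label{eq:chain}
\det\big((\varphi\circ\Phi)_{j\bar k}\big)=|\det\Phi'|^2\,\det(\varphi_{j\bar k})\circ\Phi .
\end{equation}

For a locally bounded psh function $\varphi$ the closed positive currents $(dd^c\varphi)^k$ are defined inductively by $(dd^c\varphi)^k=dd^c\big(\varphi\,(dd^c\varphi)^{k-1}\big)$. The definition is local, $(dd^c\varphi)^n$ is a positive measure, and it equals $c_n\det(\varphi_{j\bar k})\,d\lambda$ on every open set where $\varphi$ is smooth. The value of $c_n$ depends on the normalization of $d^c$ and plays no role. A set is \emph{pluripolar} if it lies in $\{\chi=-\infty\}$ for a psh function $\chi$; the hyperplane $\{z_2=0\}=\{\log|z_2|=-\infty\}$ is an example. Besides the uniqueness in \eqref{eq:dirichlet}, we use one deeper fact \cite{BT}: the Monge--Amp\`ere measure of a locally bounded psh function puts no mass on pluripolar sets.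

\begin{lemma}\label{lem:measure}
Let $G\subset\mathbb{C}^n$ be open, $F\in C(G)$, and let $\varphi\in PSH(G)\cap C(G)$ be smooth on $G\setminus\{z_2=0\}$ with $c_n\det(\varphi_{j\bar k})=F$ there. Then $(dd^c\varphi)^n=F\,d\lambda$ on $G$.
\end{lemma}

\begin{proof}
The two measures agree on the open set $G\setminus\{z_2=0\}$, and neither charges $\{z_2=0\}$.
\end{proof}

We do not solve \eqref{eq:dirichlet} on a given domain. We find a solution of the equation first and take a sublevel set as the domain.

\begin{lemma}\label{lem:cut}
Let $B\subset\mathbb{C}^n$ be a bounded open set and let $\rho\in PSH(B)\cap C(\overline B)$ satisfy $\rho>0$ on $\partial B$ and $\rho(z^0)<0$ for some $z^0\in B$. Let $\Omega$ be the connected component of $G=\{z\in B:\rho(z)<0\}$ containing $z^0$. Then $\overline\Omega\subset B$, $\rho=0$ on $\partial\Omega$, and $\Omega$ is a bounded hyperconvex domain. If $(dd^c\rho)^n=F\,d\lambda$ in $\Omega$ with $0\le F\in C(\overline\Omega)$, then $\rho$ is the solution of \eqref{eq:dirichlet}.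
\end{lemma}

\begin{proof}
On $\overline\Omega$ we have $\rho\le0$, so $\overline\Omega$ does not meet $\partial B$ and $\overline\Omega\subset B$. Let $\zeta\in\partial\Omega$. If $\rho(\zeta)<0$, a small ball around $\zeta$ lies in $G$ and meets $\Omega$, so it lies in $\Omega$, which is impossible for a boundary point of an open set. Thus $\rho(\zeta)=0$. For $c>0$ the set $\{z\in\overline\Omega:\rho(z)\le-c\}$ is compact and disjoint from $\partial\Omega$, so $\rho$ is a continuous negative psh exhaustion function of $\Omega$. The last claim is the uniqueness in \eqref{eq:dirichlet}.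
\end{proof}

\section{From Monge--Amp\`ere to Laplace}\label{sec:legendre}

We look for solutions with the symmetries of \eqref{eq:cosh}. For functions of $r>0$ we put $t=\log r$, and a subscript $t$ denotes the derivative $\partial_t=r\partial_r$.

\begin{lemma}\label{lem:ansatz}
Let $v(x,r)$ be smooth on $\mathbb{R}\times(0,\infty)$ and let $\varphi(z_1,z_2)=v(\operatorname{Re}z_1,|z_2|)$ for $z_2\ne0$. Then
\[
\det(\varphi_{j\bar k})=\frac{v_{xx}v_{tt}-v_{xt}^2}{16\,r^2},
\]
and $(\varphi_{j\bar k})$ is positive definite if the real Hessian of $v$ in $(x,t)$ is.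
\end{lemma}

\begin{proof}
Near a point with $z_2\ne0$ use the holomorphic coordinates $(z_1,\zeta)$, where $\zeta$ is a branch of $\log z_2$. Then $\varphi$ depends only on $x=\operatorname{Re}z_1$ and $t=\operatorname{Re}\zeta$. On such functions $\partial_{z_1}$ and $\partial_{\bar z_1}$ act as $\frac12\partial_x$, and $\partial_\zeta$ and $\partial_{\bar\zeta}$ act as $\frac12\partial_t$. So the complex Hessian in $(z_1,\zeta)$ is $\frac14$ of the real Hessian in $(x,t)$. By \eqref{eq:chain}, returning to $(z_1,z_2)$ multiplies the determinant by $|d\zeta/dz_2|^2=r^{-2}$.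
\end{proof}

Thus $\det(\varphi_{j\bar k})=\frac1{16}$ becomes the real Monge--Amp\`ere equation $v_{xx}v_{tt}-v_{xt}^2=r^2$ in two variables. Its right side does not depend on $x$, and for this reason a Legendre transform in $x$ alone makes it linear.

\begin{lemma}\label{lem:legendre}
Let $w(p,r)$ be smooth on $\mathbb{R}\times(0,\infty)$ with
\begin{equation}\label{eq:whyp}
w_{pp}>0,\qquad w_{tt}+r^2w_{pp}=0,
\end{equation}
and suppose that for each $r>0$ the increasing function $X(\cdot,r):=w_p(\cdot,r)$ maps $\mathbb{R}$ onto $\mathbb{R}$. Let $P(\cdot,r)$ be its inverse and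
\[
v(x,r)=\max_{p\in\mathbb{R}}\big(xp-w(p,r)\big).
\]
Then the maximum is attained at $p=P(x,r)$, the functions $P$ and $v$ are smooth on $\mathbb{R}\times(0,\infty)$, and
\[
v_x=P,\qquad v_t=-w_t(P,r),\qquad v_{xx}>0,\qquad v_{xx}v_{tt}-v_{xt}^2=r^2 .
\]
In particular, the Hessian of $v$ in $(x,t)$ is positive definite.
\end{lemma}

\begin{proof}
The function $p\mapsto xp-w(p,r)$ is strictly concave with critical point $P(x,r)$, so $v=xP-w(P,r)$. Since $X_p=w_{pp}>0$, the implicit function theorem shows that $P$ is smooth, and differentiating $w_p(P,r)=x$ gives $P_x=1/w_{pp}$ and $P_t=-w_{pt}/w_{pp}$. In the first derivatives of $v=xP-w(P,r)$ the terms containing derivatives of $P$ carry the factor $x-w_p(P,r)=0$, so $v_x=P$ and $v_t=-w_t(P,r)$. Hence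
\[
v_{xx}=\frac1{w_{pp}},\qquad v_{xt}=-\frac{w_{pt}}{w_{pp}},\qquad v_{tt}=-w_{tt}-w_{pt}P_t=-w_{tt}+\frac{w_{pt}^2}{w_{pp}},
\]
and $v_{xx}v_{tt}-v_{xt}^2=-w_{tt}/w_{pp}=r^2$.
\end{proof}

Since $w_{tt}=r^2w_{rr}+rw_r$, the equation in \eqref{eq:whyp} reads $w_{pp}+w_{rr}+\frac1rw_r=0$. This is the Laplace equation in $\mathbb{R}^3$ for a function symmetric about the $p$-axis, $r$ being the distance to the axis. The derivative $X=w_p$ is harmonic off the axis as well, and its level curves $\{X=x\}=\{p=P(x,r)\}$ record the slope $v_x=P$. The limit of $v$ as $r\to0$ is constant on an interval of values of $x$ if the level curves for these $x$ all end at the origin $p=0$, $r=0$.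

\subsection*{Two explicit solutions}
Let
\[
R=\sqrt{p^2+r^2},\qquad A=R+p>0,\qquad k(p,r)=p\log A-R .
\]
We have $A\,(R-p)=r^2$, so $R=\frac12(A+r^2/A)$. From $R_p=p/R$ and $R_t=r^2/R$ we get $A_p=A/R$ and $A_t=r^2/R$, and therefore
\begin{equation}\label{eq:k}
k_p=\log A,\qquad k_{pp}=\frac1R,\qquad k_t=\frac{r^2}{R}\cdot\frac{p-A}{A}=-\frac{r^2}{A}=-(R-p),\qquad k_{tt}=-\frac{r^2}{R}.
\end{equation}
So $k$ satisfies \eqref{eq:whyp}, and $k_{pp}$ is the Newtonian potential of a point charge at the origin. The function $k-pt$ has the same second derivatives in $pp$ and $tt$ and also satisfies \eqref{eq:whyp}. In both cases $w=pX-R$, so $v=R$ at the point where $X=x$.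

For $w=k-pt$ we have $X=\log(A/r)$, so $A=re^x$, $v=r\cosh x$ and $P=r\sinh x$. This is \eqref{eq:cosh}. The level curves of $X$ are rays, and \emph{all} of them end at the origin.

For $w=k$ we have $X=\log A$, so $A=e^x$, $v=\frac12(e^x+r^2e^{-x})$ and $P=\frac12(e^x-r^2e^{-x})$. The function $v(\operatorname{Re}z_1,|z_2|)$ is smooth on $\mathbb{C}^2$. The level curves of $X$ are parabolas that meet the axis at $p=\frac12e^x>0$, and \emph{none} of them ends at the origin.

We need the intermediate behavior: the curves with $x\le0$ end at the origin, and those with $x>0$ do not. Then the harmonic function $X$ has every negative number as a limit at the origin, as happens at an irregular boundary point such as the tip of a Lebesgue spine. The Laplace equation is linear and invariant under translation in $p$, so we may superpose translates of $k$, placing charges on the negative axis so that they accumulate at the origin.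

\section{Charges accumulating at the origin}\label{sec:charges}

Let $\mu$ be a finite positive Borel measure on $(0,1]$ with
\begin{equation}\label{eq:mu}
\int\log\frac1s\,d\mu(s)<\infty,\qquad\psi(q):=\mu\big((0,q)\big)>0\ \text{ for all }q>0 .
\end{equation}
For $s\in(0,1]$ let $R_s=\sqrt{(p+s)^2+r^2}$ and $A_s=R_s+p+s$ be the translates of $R$ and $A$, and define on $\mathbb{R}\times(0,\infty)$
\begin{equation}\label{eq:w}
w(p,r)=\int I_s(p,r)\,d\mu(s),\qquad I_s(p,r)=(p+s)\log\frac{A_s}{2s}-R_s+s .
\end{equation}
Here $I_s=k(p+s,r)-\big[(p+s)\log2s-s\big]$, and the bracket is the first-order Taylor polynomial at $p=0$ of $p\mapsto k(p+s,0^+)=(p+s)\log 2(p+s)-(p+s)$. With this normalization $I_s$ and $\partial_pI_s$ tend to $0$ at the origin, which places the threshold at $x=0$ and the constant value of $v$ at $0$.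

\begin{lemma}\label{lem:w}
The function $w$ satisfies the hypotheses of Lemma~\ref{lem:legendre}, with
\[
X=w_p=\int\log\frac{A_s}{2s}\,d\mu,\qquad w_{pp}=\int\frac{d\mu}{R_s},\qquad w_t=-\int(R_s-p-s)\,d\mu<0 .
\]
\end{lemma}

\begin{proof}
If $(p,r)$ ranges over a compact subset of $\mathbb{R}\times(0,\infty)$ and $s$ over $(0,1]$, then $(p+s,r)$ stays in a compact subset of $\mathbb{R}\times(0,\infty)$, where $k$ and all its derivatives are bounded. The remaining part of $I_s$ is affine in $p$, with coefficients that are $\mu$-integrable by the first condition in \eqref{eq:mu}. So $w$ is smooth, we may differentiate under the integral, and \eqref{eq:k} gives the formulas and \eqref{eq:whyp}. Fix $r>0$, and let $M=\mu((0,1])>0$ and $L=\int\log\frac1s\,d\mu$. For $p>0$ we have $A_s\ge2p$, so $X\ge M\log p+L\to+\infty$ as $p\to+\infty$. For $p<-1$ we have $R_s-p-s\ge2(|p|-1)$, so $A_s=r^2/(R_s-p-s)\le r^2/(2(|p|-1))$ and $X\le M\log\frac{r^2}{4(|p|-1)}+L\to-\infty$ as $p\to-\infty$.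
\end{proof}

From now on $P$ and $v$ are the functions given by Lemma~\ref{lem:legendre} for this $w$. Then $v$ is convex in $x$ and, since $v_t=-w_t>0$, strictly increasing in $r$.

\subsection*{The uniform charge}
Let $\mu=ds$, so $\psi(q)=q$ for $q\le1$. Since $\log A_s=\partial_sk(p+s,r)$ and $\int_0^1\log2s\,ds=\log2-1$,
\[
X(p,r)=k(p+1,r)-k(p,r)+1-\log2 .
\]
On the positive axis, $X(p,0^+)=(p+1)\log(p+1)-p\log p$, which has derivative $\log(1+1/p)>0$ and increases from $0$ to $\infty$ on $(0,\infty)$. So for $x>0$ the level curve $\{X=x\}$ ends at the point $p>0$ of the axis with $X(p,0^+)=x$. Now let $p=-q$ with $0<q<1$ and $R=\sqrt{q^2+r^2}$. Then $A=r^2/(R+q)$ gives $k(-q,r)=2q\log\frac1r+q\log(R+q)-R$, that is,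
\begin{equation}\label{eq:model}
X(-q,r)=-2q\log\frac1r+\big[k(1-q,r)+1-\log2\big]-q\log(R+q)+R .
\end{equation}
The last three terms stay bounded as $r\to0$ with $q$ fixed, and they tend to $0$ as $(q,r)\to(0,0)$, because $k\to\log2-1$ at $(1,0)$ and $|q\log(R+q)|\le q\log\frac1q$ when $R+q\le1$. Along the curve $r=e^{-c/(2q)}$ the function $X$ therefore tends to $-c$; see Figure~\ref{fig:spine}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=5]
\draw[->] (-1.1,0) -- (0.35,0) node[right] {$p$};
\draw[->] (0,0) -- (0,0.9) node[above] {$r$};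
\draw[line width=2pt] (-1,0) -- (0,0);
\node[below] at (-1,0) {$-1$};
\node[below] at (0,0) {$0$};
\draw (0,0) -- plot[domain=0.04:1,samples=60] ({-\x},{exp(-0.25/\x)}) node[left] {$c=\frac12$};
\draw (0,0) -- plot[domain=0.07:1,samples=60] ({-\x},{exp(-0.5/\x)}) node[left] {$c=1$};
\draw (0,0) -- plot[domain=0.14:1,samples=60] ({-\x},{exp(-1/\x)}) node[left] {$c=2$};
\end{tikzpicture}
\caption{The half-plane of $(p,r)$ with a uniform charge on the segment $[-1,0]$ of the axis (thick), and the curves $r=e^{-c/(2|p|)}$ for $c=\frac12,1,2$. The harmonic function $X$ tends to $-c$ along the curve with parameter $c$ as it approaches the origin. Rotated about the $p$-axis, each curve bounds a spine with its tip at the origin.}\label{fig:spine}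
\end{figure}

Fix $x<0$. Then $P(x,r)<0$ because $X(0,r)>0$ (as $A_s(0,r)>2s$), and $P(x,r)\to0$ because $X(-q,r)\to-\infty$ for each fixed $q$. Inserting $q=|P|$ in \eqref{eq:model} gives $x=-2|P|\log\frac1r+o(1)$, that is,
\[
|P(x,r)|\sim\frac{|x|}{2\log(1/r)}\qquad(r\to0).
\]
So the slope $v_x$ tends to $0$ for every $x<0$, but only logarithmically, and $v(x,r)-v(0,r)=\int_x^0|P(\xi,r)|\,d\xi$ should be of order $x^2/\log\frac1r$. This is the rate in Theorem~\ref{thm:A}. For general $\mu$ the leading term $-2q\log\frac1r$ is replaced by about $-2\psi(q)\log\frac1r$: the less charge there is near the origin, the thinner the spines and the slower the decay of $P$. This is the source of Theorem~\ref{thm:B}.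

\subsection*{The limit on the axis}
We return to a general $\mu$ satisfying \eqref{eq:mu}. As $r\downarrow0$ with $p,s$ fixed, $I_s(p,r)$ increases, since $\partial_tI_s=-(R_s-p-s)<0$, and $A_s(p,r)$ decreases to $2(p+s)^+$. The integrands of $w$ and $X$ are integrable for each $r>0$, so monotone convergence applies to both.

\begin{proposition}\label{prop:v}
The function $v$ extends continuously to $\mathbb{R}\times[0,\infty)$. The extension is nonnegative and strictly increasing in $r\ge0$, and
\[
v(x,0)=0\ \text{ for }x\le0,\qquad v(x,0)>0\ \text{ for }x>0 .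
\]
\end{proposition}

\begin{proof}
\emph{Nonnegativity.} As $r\downarrow0$, $I_s(0,r)$ increases to $s\log1-s+s=0$. Hence
\begin{equation}\label{eq:w0}
w(0,r)\le0,\qquad w(0,r)\to0\quad(r\to0).
\end{equation}
Taking $p=0$ in the maximum gives $v(x,r)\ge-w(0,r)\ge0$. Since $v$ is increasing in $r$, the limit $v(x,0):=\lim_{r\to0}v(x,r)\in[0,\infty)$ exists.

\emph{The case $x\le0$.} Since $A_s(0,r)\downarrow2s$, we have $X(0,r)\ge0$ and $X(0,r)\to0$. In particular $X(0,r)\ge x$, so $P(x,r)\le0$. Let $q>0$. Then
\[
X(-q,r)\ \downarrow\ \int\log\frac{(s-q)^+}{s}\,d\mu(s)=-\infty,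
\]
because the integrand is negative everywhere and equals $-\infty$ on $(0,q)$, which has positive measure by the second condition in \eqref{eq:mu}. So $X(-q,r)<x$ and $P(x,r)>-q$ for small $r$, and $P(x,r)\to0$. The convex function $w(\cdot,r)$ lies above its tangent line at $p=0$, so $w(P,r)\ge w(0,r)+X(0,r)P$ and
\[
0\le v(x,r)=xP-w(P,r)\le xP-w(0,r)+X(0,r)\,|P|\to0 .
\]

\emph{The case $x>0$.} We need a lower bound independent of $r$, and we obtain it by testing the maximum with a fixed small $p>0$. As $r\downarrow0$, $I_s(p,r)$ increases to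
\[
(p+s)\log\frac{p+s}{s}-p=p\log\Big(1+\frac ps\Big)+\Big[s\log\Big(1+\frac ps\Big)-p\Big]\le p\log\Big(1+\frac ps\Big).
\]
Hence $w(p,r)\le pX_0(p)$ for all $r>0$, where $X_0(p)=\int\log(1+p/s)\,d\mu$. For $0<p\le1$ the integrand is at most $\log\frac2s$, which is integrable by the first condition in \eqref{eq:mu}, so $X_0(p)\to0$ as $p\to0^+$ by dominated convergence. Choose $p$ with $X_0(p)<x$. Then $v(x,r)\ge p\,(x-X_0(p))>0$ for all $r>0$, and the same bound holds for $v(x,0)$.

\emph{Continuity.} The function $v(\cdot,0)$ is a finite pointwise limit of convex functions, so it is convex and therefore continuous on $\mathbb{R}$. A monotone family of continuous functions with continuous limit converges uniformly on compact sets, so $v(\cdot,r)\to v(\cdot,0)$ locally uniformly, and $v$ is continuous at the points $(x,0)$. Finally, $v(x,0)\le v(x,r/2)<v(x,r)$ for $r>0$.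
\end{proof}

\begin{remark}\label{rem:hyp}
Both conditions in \eqref{eq:mu} are needed. For fixed $(p,r)$ the quantity $A_s$ is bounded above and below by positive constants, so without the first condition the integral defining $X$ is $+\infty$. The second condition was used only in the case $x\le0$, and it fails for a point mass $\mu=\delta_s$. There $X=x$ means $A_s=2se^x$, and $v=xp-(p+s)x+R_s-s=s(e^x-1-x)+r^2e^{-x}/(4s)$. This gives a smooth function on $\mathbb{C}^2$, and $v(x,0)$ vanishes only at $x=0$.
\end{remark}

\subsection*{A lower bound near the negative half-line}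
The next lemma replaces the exact formula \eqref{eq:model} by an inequality that holds for every $\mu$.

\begin{lemma}\label{lem:lower}
For $q>0$ let $\eta(q)=-\int_{s\ge2q}\log(1-q/s)\,d\mu(s)$. Then $\eta(q)\to0$ as $q\to0$, and for $x<0$, $0<q\le\frac14$, $0<r\le\frac12$,
\begin{equation}\label{eq:lower}
v(x,r)\ge q\Big(|x|-2\psi(2q)\log\frac1r-\eta(q)\Big).
\end{equation}
\end{lemma}

\begin{proof}
On $\{s\ge2q\}$ the integrand of $\eta$ lies in $[0,\log2]$, and it tends to $0$ for each $s$ as $q\to0$. So $\eta(q)\to0$ by dominated convergence.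

Testing the maximum with $p=-q$ gives $v(x,r)\ge|x|q-w(-q,r)$. The tangent line at $p=-q$ and \eqref{eq:w0} give $0\ge w(0,r)\ge w(-q,r)+qX(-q,r)$. Together,
\[
v(x,r)\ge q\big(|x|+X(-q,r)\big),
\]
and it remains to bound $A_s$ from below at $p=-q$. The charges near or to the right of the point $-q$ contribute the logarithm, and those well to its left contribute little.
\begin{itemize}
\item If $s<q$, then $R_s\le q-s+r$, so $A_s=\dfrac{r^2}{R_s+q-s}\ge\dfrac{r^2}{2q+r}\ge r^2$.
\item If $q\le s<2q$, then $A_s\ge R_s\ge r\ge r^2$.
\item If $s\ge2q$, then $A_s\ge2(s-q)$, so $\dfrac{A_s}{2s}\ge1-\dfrac qs$.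
\end{itemize}
In the first two cases $2s<4q\le1$, so $\log\frac{A_s}{2s}\ge-2\log\frac1r$. Integrating over $(0,2q)$ and over $[2q,1]$ gives $X(-q,r)\ge-2\psi(2q)\log\frac1r-\eta(q)$.
\end{proof}

\section{The entire solution and the domain}\label{sec:domain}

Write $z=(z_1,z_2,z'')\in\mathbb{C}^n$ with $z''=(z_3,\dots,z_n)$ and $z_1=x+iy$, and put
\[
V(z)=v(\operatorname{Re}z_1,|z_2|)+|z''|^2 ,
\]
where the last term is absent if $n=2$.

\begin{proposition}\label{prop:V}
The function $V$ is continuous, nonnegative and psh on $\mathbb{C}^n$. It is smooth on $\{z_2\ne0\}$ with $\det(V_{j\bar k})=\frac1{16}$, and $(dd^cV)^n=\frac{c_n}{16}\,d\lambda$ on $\mathbb{C}^n$.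
\end{proposition}

\begin{proof}
Continuity and nonnegativity follow from Proposition~\ref{prop:v}. On $\{z_2\ne0\}$ the complex Hessian of $V$ is block diagonal. By Lemmas~\ref{lem:ansatz} and~\ref{lem:legendre} the block in $(z_1,z_2)$ is positive definite with determinant $\frac1{16}$, and the block in $z''$ is the identity. So $V$ is psh on $\{z_2\ne0\}$.

To cross the hyperplane we use the monotonicity in $r$. For $\sigma>0$ the function $W_\sigma(z)=v(\operatorname{Re}z_1,\sigma)+|z''|^2$ is smooth and psh on $\mathbb{C}^n$, since $v_{xx}>0$. Let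
\[
V_\sigma=\max(V,W_\sigma)=v\big(\operatorname{Re}z_1,\max(|z_2|,\sigma)\big)+|z''|^2 .
\]
It is psh on $\{z_2\ne0\}$ as a maximum of two psh functions, and on $\{|z_2|<\sigma\}$, where it equals $W_\sigma$. These open sets cover $\mathbb{C}^n$, so $V_\sigma$ is psh. As $\sigma\downarrow0$, $V_\sigma$ decreases to $V$, so $V$ is psh. The last claim follows from Lemma~\ref{lem:measure}.
\end{proof}

The set $\{V=0\}=\{x\le0,\ z_2=0,\ z''=0\}$ is unbounded, so we must subtract a pluriharmonic $h$ before applying Lemma~\ref{lem:cut}. In the directions $z_2$, $z''$ and $x\to+\infty$ the function $V$ becomes positive, and it suffices that $h$ be small. In the directions $x\to-\infty$ and $y\to\pm\infty$ we only know $V\ge0$, and $h$ has to become negative. A term $-y^2$ handles $y$; harmonicity then forces a term $+x^2$, which a linear term in $x$ must outweigh at $x=-1$. Let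
\[
\varepsilon=\min\Big\{v(1,0),\ \min_{|x|\le1}v(x,1)\Big\},\qquad\delta=\frac\varepsilon6,\qquad\kappa=\Big(\frac{16}{c_n}\Big)^{1/n}.
\]
Then $\varepsilon>0$ by Proposition~\ref{prop:v}, because $v(1,0)>0$ and $v(x,1)>v(x,0)\ge0$. The inequality $v(1,0)>0$ is what fails for \eqref{eq:cosh}. Put
\begin{gather*}
h(z)=\delta\operatorname{Re}(1+3z_1+z_1^2)=\delta\,(1+3x+x^2-y^2),\\
B=\{|x|<1,\ |y|<3,\ |z_2|<1,\ |z_j|<\sqrt\varepsilon\ (3\le j\le n)\}.
\end{gather*}

\begin{proposition}\label{prop:domain}
Let $\Omega$ be the connected component of $\{z\in B:V(z)<h(z)\}$ containing $0$. Then $\Omega$ is a bounded hyperconvex domain and $u=\kappa(V-h)$ is the solution of \eqref{eq:dirichlet} with $F\equiv1$. The set $E=\{a\in\Omega:a_2=0,\ \operatorname{Re}a_1<0\}$ is nonempty and relatively open in $\Omega\cap\{z_2=0\}$, and for $a\in E$ and all small $r>0$,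
\begin{equation}\label{eq:increment}
u(a+re_2)-u(a)=\kappa\,v(\operatorname{Re}a_1,r).
\end{equation}
\end{proposition}

\begin{proof}
At the origin $V(0)=v(0,0)=0<\delta=h(0)$. On $\overline B$ we have $h\le5\delta<\varepsilon$. A point of $\partial B$ lies in $\overline B$ and on one of the following faces, and on each of them $V>h$.
\begin{itemize}
\item $x=-1$: $h=\delta(-1-y^2)<0\le V$.
\item $|y|=3$: $h\le\delta(5-9)<0\le V$.
\item $x=1$: $V\ge v(1,|z_2|)\ge v(1,0)\ge\varepsilon>h$.
\item $|z_2|=1$: $V\ge v(x,1)\ge\varepsilon>h$.
\item $|z_j|=\sqrt\varepsilon$ for some $j\ge3$: $V\ge|z_j|^2=\varepsilon>h$.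
\end{itemize}
The function $\rho=\kappa(V-h)$ is continuous and psh on $\mathbb{C}^n$. On $\{z_2\ne0\}$ it is smooth with $c_n\det(\rho_{j\bar k})=c_n\kappa^n/16=1$, so $(dd^c\rho)^n=d\lambda$ by Lemma~\ref{lem:measure}. Lemma~\ref{lem:cut} with $z^0=0$ gives the first two claims. The set $E$ is defined by an open condition in $\Omega\cap\{z_2=0\}$ and contains $(-\sigma,0,\dots,0)$ for small $\sigma>0$. Finally, $h$ and $|z''|^2$ do not depend on $z_2$, and $v(\operatorname{Re}a_1,0)=0$ for $a\in E$, which gives \eqref{eq:increment} whenever $a+re_2\in\Omega$.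
\end{proof}

\section{The choice of the measure}\label{sec:AB}

By \eqref{eq:increment}, both Theorem~\ref{thm:A} and Theorem~\ref{thm:B} reduce to lower bounds for $v(x,r)$ with $x<0$ fixed and $r\to0$. In \eqref{eq:lower} we take $q=q(r)\to0$ as large as the term $\psi(2q)\log\frac1r$ allows. Theorem~\ref{thm:A} is also a consequence of Theorem~\ref{thm:B} with $\omega(r)=1/(1+\log\frac1r)$; we prove it directly, with the simplest measure.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\mu=ds$, which satisfies \eqref{eq:mu} with $\psi(2q)=2q$ for $q\le\frac12$, and take $\Omega$, $u$, $E$ from Proposition~\ref{prop:domain}. Let $a\in E$, $x=\operatorname{Re}a_1<0$ and $q=|x|/(16\log\frac1r)$. Then $2\psi(2q)\log\frac1r=4q\log\frac1r=|x|/4$. For small $r$ we have $r\le\frac12$, $q\le\frac14$ and $\eta(q)\le|x|/4$, so \eqref{eq:lower} gives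
\begin{equation}\label{eq:rateA}
v(x,r)\ge\frac{q|x|}2=\frac{x^2}{32\log(1/r)} .
\end{equation}
With \eqref{eq:increment} this is the asserted bound, with $c_a=\kappa x^2/32$. If $u$ were H\"older of exponent $\alpha\in(0,1]$ near $a$, in particular if it were Lipschitz or $C^1$, then $u(a+re_2)-u(a)$ would be $O(r^\alpha)$, which is impossible since $r^\alpha\log\frac1r\to0$. The modulus of continuity of $u$ on a ball around $a$ is at least $c_a/\log\frac1r$ for small $r$, and $\int_0\frac{dr}{r\log(1/r)}=\infty$, so $u$ is not Dini continuous near $a$.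
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We want to use \eqref{eq:lower} with $q(r)=\sqrt{\omega(r)}$, which tends to $0$ and is much larger than $\omega(r)$. So we need a measure with $\psi(2q(r))\log\frac1r\to0$. We put point masses at the scales $2^{-j}$, each small compared with $1/\log\frac1r$ for all $r$ at which it is counted.

Let $\tau(r)=2\sqrt{\omega(r)}$. For $j\ge1$ let $r_j=\inf\{r\in(0,1]:\tau(r)>2^{-j}\}$, with $r_j=1$ if the set is empty. Then $r_j>0$ because $\tau(0^+)=0$, and $r_j$ is nonincreasing in $j$ because the sets increase with $j$. Put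
\[
\mu=\sum_{j\ge1}m_j\,\delta_{2^{-j}},\qquad m_j=\frac{2^{-j}}{1+\log(1/r_j)} .
\]
Since $0<m_j\le2^{-j}$, the measure $\mu$ is finite, $\int\log\frac1s\,d\mu=\sum_jm_j\,j\log2<\infty$, and $\psi(q)>0$ for all $q>0$. So \eqref{eq:mu} holds. Let $r$ be so small that $\tau(r)\le1$, and let $j\ge1$ be the integer with $2^{-j}<\tau(r)\le2^{-j+1}$. Then $r\ge r_j$. The interval $(0,\tau(r))$ contains only atoms $2^{-i}$ with $i\ge j$, and for these $r_i\le r_j$, so $m_i\log\frac1{r_j}\le2^{-i}$. Hence
\[
\psi(\tau(r))\log\frac1r\le\sum_{i\ge j}m_i\log\frac1{r_j}\le2^{1-j}<2\tau(r)\to0\qquad(r\to0).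
\]
Fix $x<0$. With $q=\sqrt{\omega(r)}=\tau(r)/2$, both terms subtracted from $|x|$ in \eqref{eq:lower} tend to $0$, so for all small $r$
\begin{equation}\label{eq:rateB}
v(x,r)\ge\frac{|x|}2\sqrt{\omega(r)} .
\end{equation}
Take $\Omega$, $u$, $E$ from Proposition~\ref{prop:domain} for this $\mu$. For $a\in E$ and $x=\operatorname{Re}a_1$, \eqref{eq:increment} gives
\[
\frac{|u(a+re_2)-u(a)|}{\omega(r)}\ge\frac{\kappa|x|}{2\sqrt{\omega(r)}}\to\infty .\qedhere
\]
\end{proof}

\section{Reinhardt domains}\label{sec:C}

Replacing $z_1$ by $\log z_1$ turns the invariance of $V$ under $y\mapsto y+\theta$ into invariance under rotation of $z_1$. The variable $y$ becomes the argument of $z_1$, which no longer has to be bounded, so a function affine in $\log|z_1|$ can play the role of $h$. The price is the Jacobian factor $|z_1|^{-2}$.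

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mu$ be the measure from the proof of Theorem~\ref{thm:A} or~\ref{thm:B}, and keep $v$, $V$, $\varepsilon$, $\delta$, $\kappa$. On $\{z_1\ne0\}$ let
\[
U(z)=v(\log|z_1|,|z_2|)+|z''|^2,\qquad H(z)=\delta\,(1+2\log|z_1|).
\]
Locally $U=V\circ\Phi$ with $\Phi(z)=(\log z_1,z_2,z'')$ for a branch of the logarithm, and $|\det\Phi'|^2=|z_1|^{-2}$. By Proposition~\ref{prop:V} and \eqref{eq:chain}, $U$ is continuous, nonnegative and psh, and smooth on $\{z_2\ne0\}$ with $\det(U_{j\bar k})=\frac1{16}|z_1|^{-2}$. The function $H=\delta\operatorname{Re}(1+2\log z_1)$ is pluriharmonic. So $\rho=\kappa(U-H)$ is continuous and psh on $\{z_1\ne0\}$, and $(dd^c\rho)^n=|z_1|^{-2}d\lambda$ by Lemma~\ref{lem:measure}. Let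
\[
B'=\{e^{-1}<|z_1|<e,\ |z_2|<1,\ |z_j|<\sqrt\varepsilon\ (3\le j\le n)\},\qquad z^0=(1,0,\dots,0).
\]
We have $U(z^0)=v(0,0)=0<\delta=H(z^0)$, and $H\le3\delta<\varepsilon$ on $\overline{B'}$. On $\partial B'$ we have $U>H$. Indeed, if $|z_1|=e^{-1}$, then $H=-\delta<0\le U$. If $|z_1|=e$, then $U\ge v(1,0)\ge\varepsilon$; if $|z_2|=1$, then $U\ge v(\log|z_1|,1)\ge\varepsilon$ since $|\log|z_1||\le1$; and if $|z_j|=\sqrt\varepsilon$ for some $j\ge3$, then $U\ge\varepsilon$.

Let $\Omega$ be the component of $G=\{z\in B':\rho(z)<0\}$ containing $z^0$. By Lemma~\ref{lem:cut}, $\overline\Omega\subset B'\subset\{z_1\ne0\}$, the domain $\Omega$ is bounded and hyperconvex, and $u=\rho$ solves \eqref{eq:dirichlet} with $F=|z_1|^{-2}$. The set $G$ is defined in terms of $|z_1|,\dots,|z_n|$, so it is invariant under the rotations. The orbit of a point $z\in\Omega$ is a connected subset of $G$ containing $z$, hence lies in $\Omega$. So $\Omega$ is Reinhardt.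

The set $E'=\{a\in\Omega:a_2=0,\ |a_1|<1\}$ is relatively open in $\Omega\cap\{z_2=0\}$ and contains $(1-\sigma,0,\dots,0)$ for small $\sigma>0$. For $a\in E'$ put $x=\log|a_1|<0$. Since $H$ and $|z''|^2$ do not depend on $z_2$ and $v(x,0)=0$, we have $u(a+re_2)-u(a)=\kappa\,v(x,r)$ for small $r>0$. The bounds \eqref{eq:rateA} and \eqref{eq:rateB} now give the conclusions of Theorems~\ref{thm:A} and~\ref{thm:B} at every point of $E'$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BT}
Bedford and Taylor, Acta Math. \textbf{149} (1982).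

\bibitem{CRMA}
\emph{Cauchy-Riemann Meet Monge-Amp\`ere},
\texttt{http://gamma.im.uj.edu.pl/\textasciitilde{}blocki/publ/ln/cr-ma.pdf}.

\end{thebibliography}
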